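
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Constant service times can cause more delay than exponential ones in FCFS networks with equal mean service times}


\begin{abstract}
Replace the constant service times of a first-come-first-served queueing network by exponential ones with the same means. Is the average packet delay under exponential service always at least as large? It was conjectured that it is when all servers have the same mean service time. We disprove this with an explicit network having unit mean service times, two fixed routes and arbitrarily light load. We also show that for networks with unit means the average delay under constant service is not bounded by any function of the average delay under exponential service. The idea is to build routes on which two packets, once they have collided under constant service, are very likely to collide again and again. Under exponential service the average delay is computed exactly from the product form, and it shows no such effect.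
\end{abstract}

\section{The question}

\subsection{The model}
A \emph{queueing network} $\mathcal N$ consists of finitely many servers. Each has an unbounded queue, never idles while packets are waiting, and serves one packet at a time in First-Come-First-Served (FCFS) order. If several packets arrive at a server at exactly the same moment, their relative order in the queue is chosen uniformly at random, independently of everything else.

Packets enter from outside according to mutually independent Poisson processes with given rates, one for each pair (entry server, packet class). The route of a packet, that is, the sequence of servers it visits, may be random and may revisit servers. Its distribution depends only on the entry point and class of the packet. Routes are chosen independently for different packets and independently of arrivals, service times and the state of the network, and they are finite with probability $1$; at the end of its route the packet leaves. This covers both fixed routes and probabilistic (for instance Markovian) routing.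

Each server $\sigma$ has a mean service time $m_\sigma>0$. Two versions of $\mathcal N$ differ only in their service-time distributions:
\begin{itemize}
\item in $\mathcal N_{C,FCFS}$ every service at $\sigma$ takes exactly the time $m_\sigma$;
\item in $\mathcal N_{E,FCFS}$ every service at $\sigma$ takes an exponential time with mean $m_\sigma$, drawn afresh at every visit and independent of everything else.
\end{itemize}
The \emph{delay} of a packet is the total time it spends waiting in queues, its own service times excluded. For a version $\mathcal M$ of the network, $\mathrm{AverageDelay}(\mathcal M)$ is the limit, as $n\to\infty$, of the average delay of the first $n$ packets to enter; that is, the mean delay of a packet in steady state. It is $+\infty$ if $\mathcal M$ is unstable. Let $\mathcal S$ be the class of networks with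
\[
\mathrm{AverageDelay}(\mathcal N_{C,FCFS})\le \mathrm{AverageDelay}(\mathcal N_{E,FCFS}).
\]

\subsection{What one would guess}
For a single server with mean service time $1$ and Poisson arrivals at rate $\lambda<1$, the mean wait is $\lambda/(2(1-\lambda))$ for constant service and $\lambda/(1-\lambda)$ for exponential service. Variability hurts: replacing constant by exponential service doubles the delay.

For a network, membership in $\mathcal S$ means that the exponential-service version gives an upper bound on the average delay of the constant-service version. Not every network is in $\mathcal S$: there is a counterexample in which some servers have mean service time $1$ and others a small mean service time $\epsilon$. With equal means, however, the guess remains natural. It is the following conjecture, posed in \cite{thesis}.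

\begin{conjecture}\label{conj}
If all servers of a queueing network $\mathcal N$ (with any routing scheme) have the same mean service time, $1$, then $\mathcal N\in\mathcal S$.
\end{conjecture}

We show that the conjecture is false. What the guess overlooks is that constant service times also preserve \emph{timing}. Two packets that meet once can leave the meeting with a precisely determined time lag. Suitable routes can use that lag to make them meet again, many times over. Random service times blur the lag.

\section{The networks and the results}\label{sec:results}

Fix an integer $s\ge 2$ and put $J=2^s$, $M=sJ$. The network $\mathcal N(s,\lambda)$ has the following servers, all with mean service time $1$: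
\begin{itemize}
\item \emph{meeting servers} $S_1,\dots,S_M$, divided into $J$ \emph{blocks} of $s$ consecutive servers, block $i$ being $S_{(i-1)s+1},\dots,S_{is}$;
\item \emph{filler servers} $F_1,\dots,F_{J-1}$.
\end{itemize}
Two classes of packets enter at $S_1$ in independent Poisson streams, each of rate $\lambda>0$. The routes are fixed.
\begin{itemize}
\item Class A: $S_1,S_1,S_2,S_2,\dots,S_M,S_M$. Every meeting server is visited twice in a row.
\item Class B: the same, except that between block $j$ and block $j+1$ the packet visits $F_j$ once, for $j=1,\dots,J-1$.
\end{itemize}
After its first service at $S_r$ a packet immediately rejoins the queue of $S_r$ at the end. If another packet arrives at $S_r$ at exactly that moment, the order of the two is random, as the model prescribes. Routes A and B consist of $T_A=2M$ and $T_B=2M+J-1$ services. We write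
\[
T=T_B=2sJ+J-1\ \ge\ T_A ,
\]
and $D_C(s,\lambda)$, $D_E(s,\lambda)$ for the average delays of $\mathcal N(s,\lambda)_{C,FCFS}$ and $\mathcal N(s,\lambda)_{E,FCFS}$. Both networks start empty.

\begin{theorem}\label{thm:main}
For $s=8$ (so that $J=256$, $M=2048$, $T=4351$) and every $0<\lambda\le 10^{-5}$,
\[
D_C(8,\lambda)>D_E(8,\lambda).
\]
Hence $\mathcal N(8,\lambda)\notin\mathcal S$, and Conjecture~\ref{conj} is false.
\end{theorem}

Meeting servers have load $4\lambda$ and filler servers load $\lambda$, so the failure occurs at arbitrarily light load.

\begin{theorem}\label{thm:unbounded}
\begin{enumerate}
\item[(a)] Let $0<c\le\frac18$, $s\ge3$ and $\lambda=c/T$. Then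
\[
\tfrac72c\le D_E(s,\lambda)\le 8c,\qquad D_C(s,\lambda)\ge\frac{c\,2^s}{10(2s+1)} .
\]
\item[(b)] For all $\delta,R>0$ there is a network $\mathcal N(s,\lambda)$ with $s\ge3$, $D_E<\delta$ and $D_C>R$.
\item[(c)] Let $0<h\le\frac7{16}$. For every $s\ge3$ there is $\lambda_s\in(0,\frac1{8T}]$ with
\[
D_E(s,\lambda_s)=h\ \text{ exactly, and }\quad D_C(s,\lambda_s)\ge\frac{h\,2^s}{80(2s+1)} .
\]
The last bound tends to $\infty$ as $s\to\infty$. Consequently there is no function $\Phi:(0,\infty)\to(0,\infty)$, monotone or not, such that
\[
\mathrm{AverageDelay}(\mathcal N_{C,FCFS})\le\Phi\bigl(\mathrm{AverageDelay}(\mathcal N_{E,FCFS})\bigr)
\]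
for all networks with unit mean service times and finite positive exponential-service delay.
\end{enumerate}
\end{theorem}

\begin{remark}
By Poisson splitting, $\mathcal N(s,\lambda)$ is the same process as a network with one entry point and one class of rate $2\lambda$, each packet taking route A or B with probability $\frac12$. So both theorems also hold with a single class and random routing.
\end{remark}

\paragraph{The comparison in one line.} At light load, delay comes mainly from pairs of packets. In Sections~\ref{sec:pair} and~\ref{sec:C} we bound $D_C$ from below by keeping only the pairs in which an A-packet follows a B-packet, with nobody else around. In Section~\ref{sec:E} we compute $D_E$ exactly. As $\lambda\to0$ with $s$ fixed, the results are, to leading order,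
\begin{equation}\label{eq:heur}
D_C\ \gtrsim\ \frac\lambda2\,(J-1)(J-2),\qquad D_E\ \approx\ \frac\lambda2\,(16sJ+J-1).
\end{equation}
With $J=2^s$ the first expression eventually wins. The quadratic growth has a simple meaning: there are about $J$ units of time lag at which the A-packet will catch the B-packet, and for a typical such lag the expected number of blocks in which the two then collide is of order $J$.

\section{Two packets that keep colliding}\label{sec:pair}

In this section one B-packet and one A-packet are alone in $\mathcal N(s,\lambda)_{C,FCFS}$, and B enters first. They can interact only at the meeting servers, and at $S_r$ only during their visits to $S_r$ prescribed by the routes. The \emph{lead} of B at $S_r$ is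
\[
(\text{time A first arrives at }S_r)-(\text{time B first arrives at }S_r),
\]
and the lead on leaving $S_r$ is the time at which A finally leaves $S_r$ minus the time at which B finally leaves $S_r$. Inside a block, the lead on leaving $S_r$ is the lead at $S_{r+1}$. Between blocks, B passes $F_j$ without waiting, since A does not visit the fillers; so each filler \emph{lowers the lead by exactly $1$}, and B gradually loses its lead to A.

\subsection{Why every server is visited twice}
Suppose first that each meeting server were visited only once. If B arrives at a server with a lead in $(0,1)$, then A waits until B is done, and the lead becomes $1$. From then on the packets do not interact until a filler lowers the lead to $0$. At the next server they tie. With probability $\frac12$, B goes first and leads by $1$ again, and the story repeats. With probability $\frac12$, A goes first. Then A leads by $1$, and every filler increases A's advantage, so the packets never meet again. The expected number of ties is at most $2$, each meeting costs a wait of at most $1$, and the total expected delay of the pair is at most $3$. More servers per block would not help, since a lead of $1$ is already harmless. Over $J$ units of lag this yields an amount of order $J$ only, to be compared with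 an exponential-service term that is itself at least of order $J$.

We need collisions that do not risk the order of the packets. Two consecutive visits provide this: a packet rejoining the queue can tie with a newcomer, and whichever of them wins the tie, the older packet will leave first. The outcome decides only how large its lead is.

\begin{lemma}[one meeting server]\label{lem:server}
Let B first arrive at $S_r$ at time $0$ and A at time $\ell\ge1$. Then B leaves $S_r$ before A does. The total waiting time of the two packets at $S_r$ and the lead on leaving $S_r$ are as follows.
\begin{enumerate}
\item[(i)] If $\ell\ge2$: no waiting, and the lead remains $\ell$.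
\item[(ii)] If $1<\ell<2$: waiting $2-\ell$, and the lead becomes $2$.
\item[(iii)] If $\ell=1$: with probability $\frac12$ the waiting is $1$ and the lead becomes $2$; with probability $\frac12$ the waiting is $2$ and the lead remains $1$.
\end{enumerate}
The coin in (iii) is independent of everything else.
\end{lemma}

\begin{proof}
B is served on $[0,1]$ and rejoins the queue at time $1$.

(i) B is served on $[1,2]$ and leaves at time $2\le\ell$. A is served on $[\ell,\ell+2]$.

(ii) At time $1$ the queue is otherwise empty, so B is served on $[1,2]$ and leaves at time $2$. A arrives at $\ell\in(1,2)$, waits $2-\ell$, is served on $[2,4]$ and leaves at time $4$.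

(iii) At time $1$, B rejoins and A arrives simultaneously. If B is placed first, B is served on $[1,2]$ and leaves at time $2$; A waits $1$, is served on $[2,4]$ and leaves at time $4$. If A is placed first, A is served on $[1,2]$ and B waits $1$. At time $2$ A rejoins, behind B. So B is served on $[2,3]$ and leaves at time $3$, while A waits $1$ more, is served on $[3,4]$ and leaves at time $4$. The coin is the random tie-break of the model.
\end{proof}

Case (ii) erases the exact initial lag: whatever $\ell\in(1,2)$ was, the lead is now exactly $2$. The next filler, whose service takes exactly the same unit of time, turns it into exactly $1$. That is case (iii), where the packets collide again. Leads below $1$ will not be needed.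

\subsection{The smallest example}\label{sec:example}
Take $s=2$, so there are $J=4$ blocks of two servers, and let A enter $t\in(2,3)$ after B.
\begin{itemize}
\item \emph{Block 1} ($S_1,S_2$): the lead is $t>2$, and nothing happens. $F_1$ lowers it to $t-1\in(1,2)$.
\item \emph{Block 2} ($S_3,S_4$): at $S_3$, A waits $3-t$ and the lead becomes $2$. Nothing happens at $S_4$. $F_2$ lowers the lead to $1$.
\item \emph{Block 3} ($S_5,S_6$): at $S_5$ there is a tie, costing $\frac32$ on average. With probability $\frac12$ the lead is still $1$, and then there is a tie also at $S_6$. The expected waiting is $\frac32+\frac12\cdot\frac32=\frac94$. With probability $\frac34$ one of the ties makes the lead $2$, and then $F_3$ lowers it to $1$.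
\item \emph{Block 4} ($S_7,S_8$): with probability $\frac34$ the lead is $1$ and the expected waiting is again $\frac94$.
\end{itemize}
Thus the expected delay of the pair is at least $(3-t)+\frac94+\frac34\cdot\frac94$; see Figure~\ref{fig:lead} for one possible course of events. Having several servers per block gives the pair several attempts to move from lead $1$ to lead $2$ before the next filler. The trap leaks with probability $2^{-s}$ per block: the lead is then still $1$ at the end of the block, and the filler lowers it to $0$. To hold for about $J$ blocks it needs $2^{-s}$ to be at most of order $1/J$, and this is why we take $J=2^s$.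

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=1cm]
\draw[->] (0.4,0)--(9,0);
\draw[->] (0.4,0)--(0.4,3.1) node[above] {lead of B};
\draw[dotted] (0.4,1)--(8.7,1);
\draw[dotted] (0.4,2)--(8.7,2);
\node[left] at (0.4,1) {$1$};
\node[left] at (0.4,2) {$2$};
\foreach \r in {1,...,8} \node[below] at (\r,0) {$S_{\r}$};
\foreach \j/\p in {1/2.5,2/4.5,3/6.5}
  {\draw[dashed] (\p,0)--(\p,2.8); \node[above] at (\p,2.8) {$F_{\j}$};}
\draw[thick] (1,2.6)--(2,2.6)--(3,1.6)--(4,2)--(5,1)--(6,1)--(7,1)--(8,2);
\foreach \x/\y in {1/2.6,2/2.6,3/1.6,4/2,5/1,6/1,7/1,8/2} \fill (\x,\y) circle (2pt);
\end{tikzpicture}
\caption{The lead of packet B over packet A on arrival at each meeting server, for $s=2$, four blocks and initial lead $2.6$, under constant service. Dashed lines are the fillers, each of which lowers the lead by $1$. The packets collide at $S_3$ (waiting $0.4$; lead rounded up to $2$), and then at $S_5$ (tie won by A, waiting $2$), $S_6$ and $S_7$ (ties won by B, waiting $1$ each). Once caught, the lead alternates between $2$ and $1$ as long as each block has a tie won by B.}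
\label{fig:lead}
\end{figure}

\subsection{The trap and the total over all lags}
Put $q=1-2^{-s}$.

\begin{lemma}[the trap]\label{lem:trap}
Suppose a block starts with lead $1$. Then the expected total waiting of the two packets in this block is $3q$. With probability $q$ the lead at the end of the block is $2$, and hence the lead at the start of the next block, if there is one, is $1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:server}, at each server reached with lead $1$ the expected waiting is $\frac12(1+2)=\frac32$, and an independent fair coin decides whether the lead becomes $2$ or stays $1$. Once it is $2$, it stays $2$ and there is no waiting for the rest of the block. So the $k$-th server of the block is reached with lead $1$ with probability $2^{-(k-1)}$. The expected waiting is $\frac32\sum_{k=1}^{s}2^{-(k-1)}=3(1-2^{-s})=3q$, and the lead is still $1$ at the end with probability $2^{-s}$; otherwise it is $2$, and a filler turns $2$ into $1$.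
\end{proof}

Let $D(t)$ be the expected total delay of the two packets when A enters $t>0$ later than B and they are alone.

\begin{lemma}\label{lem:I}
$\displaystyle I:=\int_2^{J}D(t)\,dt\ \ge\ (J-1)(J-2).$
\end{lemma}

\begin{proof}
Let $m\in\{0,\dots,J-3\}$ and $t\in(m+2,m+3)$. For $i=1,\dots,m+1$, block $i$ starts with lead $t-(i-1)>2$ and there is no interaction. Block $m+2$ starts with lead $t-(m+1)\in(1,2)$. At its first server the waiting is $m+3-t$ and the lead changes to $2$, where it stays until the end of the block, so block $m+3$ starts with lead $1$. What happens from there on does not depend on $t$. So on $(m+2,m+3)$ the function $D(t)$ is $m+3-t$ plus a constant, and in particular the integral $I$ is well defined.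

Let $n=J-m-2$ be the number of blocks $m+3,\dots,J$. By Lemma~\ref{lem:trap} and induction, the $i$-th of these blocks starts with lead $1$ with probability at least $q^{i-1}$, and if it does, it contributes expected waiting $3q$. Dropping all other (non-negative) waiting and using Bernoulli's inequality $q^i\ge1-i2^{-s}$,
\[
D(t)\ \ge\ 3\sum_{i=1}^nq^i\ \ge\ 3\Bigl(n-2^{-s}\,\frac{n(n+1)}2\Bigr).
\]
As $m$ runs through $0,\dots,J-3$, the intervals $(m+2,m+3)$ are disjoint, have length $1$ and lie in $(2,J)$, while $n$ runs through $1,\dots,J-2$. Since $\sum_{n=1}^{J-2}n=\frac{(J-2)(J-1)}2$ and $\sum_{n=1}^{J-2}\frac{n(n+1)}2=\frac{(J-2)(J-1)J}6$,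
\[
I\ \ge\ \tfrac32(J-1)(J-2)-2^{-s}\,\tfrac12(J-2)(J-1)J
=\tfrac12(J-1)(J-2)\,(3-J2^{-s})=(J-1)(J-2),
\]
because $J=2^s$.
\end{proof}

\section{From one pair to the average delay}\label{sec:C}

We now return to the full network with constant service. To turn Lemma~\ref{lem:I} into a bound on $D_C$ we cut time into cycles and keep only those cycles that consist of one B-packet followed by one A-packet.

Let a \emph{cycle} begin when a packet enters the empty network; call this time $0$ of the cycle. Let $L$ be the first later time at which the network is empty again, $\nu$ the number of packets entering in $[0,L)$, and $Y$ their total delay. The proof of Lemma~\ref{lem:C} shows that $L<\infty$ almost surely. When the network has emptied, the next arrival starts a new cycle, and by the memorylessness of the Poisson streams the pairs $(\nu_k,Y_k)$ of successive cycles are independent and identically distributed. The packets of a cycle are consecutive in order of entry, and all their delay is incurred within the cycle.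

We recall the renewal--reward argument. If $E[\nu]<\infty$, then by the law of large numbers, which for non-negative variables also holds when the mean is infinite, $(Y_1+\dots+Y_k)/(\nu_1+\dots+\nu_k)\to E[Y]/E[\nu]$ almost surely. For $\nu_1+\dots+\nu_k\le n\le\nu_1+\dots+\nu_{k+1}$ the total delay of the first $n$ packets lies between $Y_1+\dots+Y_k$ and $Y_1+\dots+Y_{k+1}$, and $\nu_{k+1}/k\to0$ almost surely. Hence, almost surely, the average delay of the first $n$ packets converges, as $n\to\infty$, to
\begin{equation}\label{eq:RR}
E[Y]/E[\nu].
\end{equation}

\begin{lemma}\label{lem:C}
If $2\lambda T<1$, then $D_C(s,\lambda)$ is finite and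
\[
D_C(s,\lambda)\ \ge\ (1-2\lambda T)\,\frac\lambda2\,e^{-4\lambda T}\,I .
\]
\end{lemma}

\begin{proof}
\emph{Cycles are short.} Whenever the network is non-empty, at least one server is working, and each packet requires at most $T$ units of service in total. Let $N(u)$ be the number of packets entering in $(0,u]$, and let $n\ge1$. If $\nu>n$, then the $n$-th packet after the opening one enters at some time $t_n<L$. During $[0,t_n]$ at least $t_n$ units of service are given, all to the $n$ packets that entered before $t_n$ (the opening packet included); so $t_n\le nT$, that is, $N(nT)\ge n$. Now $N(nT)$ is Poisson with mean $an$, where $a=2\lambda T<1$. Chernoff's bound $P(N(nT)\ge n)\le e^{-\theta n}E[e^{\theta N(nT)}]$ with $e^\theta=1/a$ gives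
\[
P(\nu>n)\le P(N(nT)\ge n)\le\bigl(a\,e^{1-a}\bigr)^n .
\]
Since $ae^{1-a}<1$, the variable $\nu$ is almost surely finite and has finite moments of all orders. Hence $L<\infty$ almost surely, as otherwise infinitely many packets would enter before $L$. Also $L\le\nu T$, because at least $L$ units of service are given in the cycle, to its $\nu$ packets. Each packet's delay is at most $L$, so $Y\le\nu L\le\nu^2T$ has finite mean. By \eqref{eq:RR}, $D_C=E[Y]/E[\nu]$, and this is finite.

\emph{Bound on $E[\nu]$.} For $\tau>0$, the time $L\wedge\tau$ is a bounded stopping time for the Poisson arrivals (the tie-breaks being independent of them), so $E[N(L\wedge\tau)]=2\lambda E[L\wedge\tau]$. Letting $\tau\to\infty$, monotone convergence gives $E[N(L)]=2\lambda E[L]$. With $\nu\le1+N(L)$ and $L\le\nu T$ we get $E[\nu]\le1+2\lambda T\,E[\nu]$. As $E[\nu]<\infty$,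
\[
E[\nu]\le\frac1{1-2\lambda T}.
\]

\emph{Bound on $E[Y]$.} With probability $\frac12$ the opening packet is of class B. Independently of this, the event that exactly one further packet enters in $(0,2T]$, that it is of class A and that it enters at time $t$, has density $\lambda e^{-2\lambda T}\cdot e^{-2\lambda T}\,dt$, one exponential factor for each stream. Suppose this happens with $t\in(2,J)$. As $J\le T_B$, the B-packet is still present at time $t$. From time $0$ until both packets have left, at least one of them is in service, so both have left by time $T_A+T_B\le2T$, and no other packet enters before then. Hence the cycle consists of exactly these two packets, and $Y$ has conditional expectation $D(t)$. Since $Y\ge0$ on all other events,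
\[
E[Y]\ \ge\ \frac\lambda2\,e^{-4\lambda T}\int_2^JD(t)\,dt=\frac\lambda2\,e^{-4\lambda T}I .
\]
Dividing by $E[\nu]\le1/(1-2\lambda T)$ finishes the proof.
\end{proof}

\section{The exponential network}\label{sec:E}

With exponential service the stationary queue lengths at a given time are independent, and each is distributed as in an M/M/1 queue on its own; the four visit streams at $S_r$ simply add up to load $4\lambda$. This is the classical product form (Kelly; Baskett--Chandy--Muntz--Palacios). At a given load it keeps $D_E$ linear in the number of servers. We include a direct verification, which is short here.

\begin{lemma}\label{lem:E}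
If $0<\lambda<\frac14$, then
\[
D_E(s,\lambda)=\frac1{2\lambda}\left[\frac{M(4\lambda)^2}{1-4\lambda}+\frac{(J-1)\lambda^2}{1-\lambda}\right]=\frac\lambda2\left[\frac{16M}{1-4\lambda}+\frac{J-1}{1-\lambda}\right].
\]
In particular $D_E(s,\cdot)$ is continuous on $(0,\frac14)$, tends to $0$ as $\lambda\to0$, and satisfies
\[
\frac\lambda2\,(16M+J-1)\ \le\ D_E(s,\lambda)\ \le\ \frac\lambda2\cdot\frac{16M+J-1}{1-4\lambda}.
\]
\end{lemma}

\begin{proof}
\emph{The Markov chain.} Let the \emph{type} of a packet be its class together with the current stage of its route. Let the state $x$ record, for each server, the ordered list of the types in its queue, the head of the list being in service. (Simultaneous arrivals of different packets have probability $0$ here.) This is a continuous-time Markov chain: each class enters at rate $\lambda$, and the head of each non-empty queue completes its service at rate $1$, then moving to the end of the queue of its next stage or leaving. The total transition rate out of any state is at most $2\lambda+M+J-1$, so the chain does not explode.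

\emph{The stationary distribution.} Let $|x|$ be the total number of packets and $b(x)$ the number of non-empty servers. We claim that
\[
\pi(x)\propto\lambda^{|x|}
\]
satisfies the global balance equations. Every transition changes the state, so the total rate out of $x$ is $2\lambda+b(x)$. We sort the transitions into $x$.
\begin{itemize}
\item Those in which a packet joins a queue. Then this packet is the last one in the queue of some non-empty server of $x$. There is exactly one such transition for each non-empty server, and it contributes flow $\pi(x)$. Indeed, if the last packet is at stage $1$, the transition is an external arrival, at rate $\lambda$, from the state with this packet removed; the flow is $\lambda\cdot\pi(x)/\lambda=\pi(x)$. If it is at stage $k\ge2$, the transition has rate $1$ and starts from the state in which this packet is instead, with stage $k-1$, at the head of the queue of its stage-$(k-1)$ server, possibly the same server. That state has the same number of packets, so the flow is again $\pi(x)$.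
\item Those in which a packet leaves the network. For each of the two classes there is one: at rate $1$, from the state with an additional packet of that class, in its last stage, at the head of the queue of $S_M$. The flow is $\lambda\pi(x)$.
\end{itemize}
The total flow into $x$ is $b(x)\pi(x)+2\lambda\pi(x)$, as required.

There are four types at each $S_r$ (two classes, two stages) and one type at each $F_j$, hence $4^n$ and $1$ possible lists of length $n$. So under $\pi$ the queue lengths (including the packet in service) are independent and geometric, $P(n)=(1-\rho_\sigma)\rho_\sigma^n$, with $\rho_{S_r}=4\lambda$ and $\rho_{F_j}=\lambda$. Normalization is possible because $4\lambda<1$. As $\pi$ is a strictly positive stationary probability, every state is positive recurrent. Every state leads to the empty state, by completing all services before the next arrival. So there is a single recurrent class, and $\pi$ is the unique stationary distribution. The stationary mean number of packets waiting (not in service) at $\sigma$ is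
\[
\sum_{n\ge1}(n-1)(1-\rho_\sigma)\rho_\sigma^n=\frac{\rho_\sigma^2}{1-\rho_\sigma}.
\]

\emph{From waiting packets to delay.} Cut time at the successive instants at which the network becomes empty; each piece consists of an idle period followed by a busy period. These pieces are independent and identically distributed. Their length $K$ has finite mean because the empty state is positive recurrent, and the expected time spent in a state $x$ during a piece is $\pi(x)E[K]$. The total delay of the packets entering in a piece is the integral over the piece of the number of waiting packets, and so has expectation $E[K]\sum_\sigma\rho_\sigma^2/(1-\rho_\sigma)$. The expected number of packets entering in a piece is $2\lambda E[K]<\infty$, by the same stopping argument as in the proof of Lemma~\ref{lem:C}. The packets of each piece are consecutive in order of entry, so the renewal--reward argument leading to \eqref{eq:RR} applies and gives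
\[
D_E=\frac1{2\lambda}\sum_\sigma\frac{\rho_\sigma^2}{1-\rho_\sigma},
\]
which is the stated formula. Continuity and the limit at $0$ can be read off. The two bounds follow from $1-4\lambda\le1-\lambda\le1$.
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $s=8$. By Lemma~\ref{lem:I}, $I\ge255\cdot254=64770$, while $16M+J-1=32768+255=33023$. These are the two sides of \eqref{eq:heur}, up to the factor $\lambda/2$, and it remains to control the correction factors. For $\lambda\le10^{-5}$ we have $\lambda T\le0.04351$, so, using $e^{-y}\ge1-y$,
\[
(1-2\lambda T)\,e^{-4\lambda T}\ge0.912\,(1-4\cdot0.04351)\ge0.912\cdot0.825>0.75,\qquad 1-4\lambda>0.99 .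
\]
By Lemmas~\ref{lem:C} and~\ref{lem:E},
\[
D_C(8,\lambda)\ \ge\ \frac\lambda2\cdot0.75\cdot64770\ >\ \frac\lambda2\cdot48500\ >\ \frac\lambda2\cdot\frac{33023}{0.99}\ \ge\ D_E(8,\lambda).\qedhere
\]
\end{proof}

For Theorem~\ref{thm:unbounded} the network grows with $s$. The natural scale for the rate is $\lambda=c/T$: then the expected number of packets arriving during one undelayed passage through the network stays bounded, and the correction factors in Lemma~\ref{lem:C} stay bounded away from $0$. On this scale $D_E$ is of order $c$, because $16M+J-1$ is comparable to $T$, whereas $D_C$ is at least of order $cJ^2/T$, that is, of order $c\,2^s/s$.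

\begin{proof}[Proof of Theorem~\ref{thm:unbounded}]
(a) Let $\lambda=c/T$ with $0<c\le\frac18$. Then $2\lambda T=2c\le\frac14<1$. Also $\lambda<\frac14$, because $T>1$, and $4\lambda\le4c\le\frac12$. So Lemmas~\ref{lem:C} and~\ref{lem:E} apply.

\emph{Exponential service.} From $T=2sJ+J-1$ and $16M+J-1=16sJ+J-1$,
\[
8T-(16M+J-1)=7J-7\ge0,\qquad(16M+J-1)-7T=2sJ-6J+6>0,
\]
the latter because $s\ge3$. So $7T\le16M+J-1\le8T$, and Lemma~\ref{lem:E} gives
\[
\frac72c=\frac c{2T}\cdot7T\ \le\ D_E(s,\lambda)\ \le\ \frac c{2T}\cdot\frac{8T}{1/2}=8c .
\]

\emph{Constant service.} We have $(1-2c)e^{-4c}\ge\frac34e^{-1/2}>0.45$ and $T<(2s+1)J$. Moreover $(J-1)(J-2)\ge\frac12J^2$, because $(J-1)(J-2)-\frac12J^2=\frac12J^2-3J+2=\frac12J(J-6)+2>0$ for $J\ge8$. By Lemmas~\ref{lem:I} and~\ref{lem:C},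
\[
D_C(s,\lambda)\ \ge\ 0.45\cdot\frac c{2(2s+1)J}\cdot\frac{J^2}2\ \ge\ \frac{c\,2^s}{10(2s+1)} .
\]

(b) Choose $0<c\le\frac18$ with $8c<\delta$, and then $s\ge3$ so large that $c\,2^s/(10(2s+1))>R$. Apply (a).

(c) Fix $0<h\le\frac7{16}$ and $s\ge3$. By Lemma~\ref{lem:E}, the function $\lambda\mapsto D_E(s,\lambda)$ is continuous on $(0,\frac1{8T}]$ (note that $\frac1{8T}<\frac14$) and tends to $0$ as $\lambda\to0$. By (a) with $c=\frac18$, its value at $\lambda=\frac1{8T}$ is at least $\frac72\cdot\frac18=\frac7{16}\ge h$. By the intermediate value theorem there is $\lambda_s\in(0,\frac1{8T}]$ with $D_E(s,\lambda_s)=h$. Put $c_s=\lambda_sT\le\frac18$. The upper bound in (a) gives $h\le8c_s$, that is, $c_s\ge h/8$, and the bound on $D_C$ in (a) gives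
\[
D_C(s,\lambda_s)\ \ge\ \frac{c_s\,2^s}{10(2s+1)}\ \ge\ \frac{h\,2^s}{80(2s+1)}\ \longrightarrow\ \infty\qquad(s\to\infty).
\]
If a function $\Phi$ as described existed, then $D_C(s,\lambda_s)\le\Phi(h)<\infty$ for all $s\ge3$, a contradiction.
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Network Analysis Without Exponentiality Assumptions},
\url{https://www.cs.cmu.edu/~harchol/Thesis/mythesis.pdf}.
\end{thebibliography}

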